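\title{The information rate of the accepting runs of a two-way finite automaton is computable}

\begin{abstract}
The accepting runs of a two-way nondeterministic finite automaton are the state sequences of its accepting computations, over all nonempty inputs. They form a language that is in general not regular. We give one algorithm that approximates the exponential growth rate of this language to any prescribed precision, for every input alphabet and in particular for a unary one. The tape is cut into windows; in windows that are visited often the input can be fixed at small cost and loops can be removed, and what remains has boundedly many visits per window and is described by a finite weighted graph. The proof also yields a structural formula for the rate. Over unrestricted alphabets, exact comparison of the rate with a threshold is undecidable.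
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

A \emph{two-way nondeterministic finite automaton} (2NFA) is a tuple $M=(Q,\Sigma,\delta,q_0,F)$, where $Q$ is a finite set of states, $\Sigma$ is a finite nonempty input alphabet, $q_0\in Q$ is the initial state, $F\subseteq Q$ is the set of accepting states, and
\[
\delta\subseteq Q\times(\Sigma\cup\{\vdash,\dashv\})\times Q\times\{-1,0,+1\}
\]
is the transition relation. On an input $w\in\Sigma^+$ the tape holds $\vdash w\dashv$, with $\vdash$ at position $0$ and $\dashv$ at position $|w|+1$. A \emph{configuration} is a pair (state, head position), and $M$ starts in state $q_0$ at position $1$. A transition $(q,a,q',d)\in\delta$ may be applied when $M$ is in state $q$ and reads $a$; then $M$ enters $q'$ and moves its head by $d$. The head never moves left of $\vdash$ or right of $\dashv$. A \emph{computation} on $w$ is a sequence of configurations $C_0,\dots,C_n$ ($n\ge0$) in which $C_0$ is the initial configuration and each $C_{i+1}$ follows from $C_i$ by one transition. Its \emph{run} is the state sequence $s_0s_1\cdots s_n$, and the computation and the run are \emph{accepting} if $s_n\in F$, wherever the head is. Let $L_{\mathrm{run},M}\subseteq Q^*$ be the set of accepting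 runs of $M$ over all inputs $w\in\Sigma^+$.

For a language $L$ over a finite alphabet let $S_n(L)$ be the number of words of length $n$ in $L$. The \emph{information rate} of $L$ is
\[
\lambda_L=\limsup_{n\to\infty}\frac{\log S_n(L)}{n}.
\]
All logarithms are to base $2$, and $\log0=0$, so a finite language has rate $0$. Naming one word among $S_n(L)$ takes $\log S_n(L)$ bits; thus $\lambda_{L_{\mathrm{run},M}}$ is the number of bits per step that an observer of the states of $M$ needs in order to record a long accepting behavior.

The rate is \emph{computable over a class} $\mathcal C$ of 2NFAs if a single algorithm, given $M\in\mathcal C$ and a rational $\varepsilon>0$, outputs a rational within $\varepsilon$ of $\lambda_{L_{\mathrm{run},M}}$. The question, posed in \cite{ECC} as open even for unary input, is whether the rate is computable over all 2NFAs, and whether it is computable over the 2NFAs with $|\Sigma|=1$.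

\subsection*{What one would guess}

If every transition moves the head right, each cell is read once, so any sequence of transitions on letters with matching states is a computation on a suitable input. Then $L_{\mathrm{run},M}$ is the set of paths from $q_0$ to $F$ in a finite graph on $Q$, and $S_n$ is read off from the powers of its adjacency matrix. Two-way motion destroys this picture in two ways.

First, a cell that is read again must show the same letter, and the tape keeps its length. This couples parts of the run that are far apart in time, and the language of runs need not be regular (Example~\ref{ex:sweep}).

Second, a run shows neither the letters read nor the moves of the head, so counting computations is not the same as counting runs. The automaton with one state $q$, which is accepting, and transitions $(q,a,q,0)$ and $(q,a,q,+1)$ has $2^n$ computations with $n$ transitions on the input $a^n$, but only one run of each length; its rate is $0$.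

Each number $S_n(L_{\mathrm{run},M})$ can be computed, since a computation with fewer than $n$ transitions sees only a bounded prefix of the input. But finitely many values say nothing about a $\limsup$, and neither factors nor concatenations of accepting runs need be accepting runs, so the usual sub- and supermultiplicativity arguments are not available. All this suggests a negative answer, and indeed exact questions about the rate are undecidable (Theorem~\ref{thm:undec}). Nevertheless the answer is positive. An approximation may ignore $\varepsilon n$ bits in a run of length $n$, and this allowance pays both for the hidden head motion and for the unbounded coupling.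

\subsection*{Results}

It is convenient to separate what is observed from the states. Let $\omega\colon\delta\to\Gamma$ be a \emph{labeling} of the transitions by a finite nonempty alphabet $\Gamma$. The \emph{label word} of a computation with $n$ transitions is the sequence of their labels, a word in $\Gamma^n$. The \emph{rate} of a set of accepting computations is $\limsup_n\frac1n\log$ of the number of distinct label words of its members with $n$ transitions. Let $S_n$ be this number for the set of all accepting computations on all $w\in\Sigma^+$, and let
\[
\lambda=\limsup_{n\to\infty}\frac{\log S_n}{n}.
\]
The problem is the case $\Gamma=Q$, $\omega(q,a,q',d)=q'$: the run $s_0s_1\cdots s_n$ has $s_0=q_0$ and label word $s_1\cdots s_n$, so $S_n=S_{n+1}(L_{\mathrm{run},M})$. Dividing by $n+1$ instead of $n$ does not change the $\limsup$, because $\frac1n\log S_n\le\log|\Gamma|$ is bounded. Hence $\lambda=\lambda_{L_{\mathrm{run},M}}$ in this case.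

\begin{theorem}\label{thm:main}
There is an algorithm which, given a labeled 2NFA $(M,\omega)$ and a rational $\varepsilon>0$, outputs a rational within $\varepsilon$ of $\lambda$. In particular $\lambda_{L_{\mathrm{run},M}}$ is computable over all 2NFAs and over unary 2NFAs. The running time can be made $2^{\mathrm{poly}(|Q|,|\Sigma|,|\Gamma|,1/\varepsilon)}$, plus the time to read $\varepsilon$.
\end{theorem}

The first half of the proof identifies where a positive rate can come from. For $w\in\Sigma^+$ let $\lambda_w$ be the rate of the accepting computations on $w$. For $K\ge1$ let $\lambda_{(K)}$ be the rate of the accepting computations, on arbitrary inputs, that visit each configuration at most $K$ times.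

\begin{theorem}\label{thm:structure}
For every labeled 2NFA,
\[
\lambda=\max\Bigl(\sup_{w\in\Sigma^+}\lambda_w,\ \sup_{K\ge1}\lambda_{(K)}\Bigr).
\]
\end{theorem}

Approximation cannot be strengthened to exact comparison.

\begin{theorem}\label{thm:undec}
There is no algorithm which, given a 2NFA $M$ and an integer $D\ge2$, decides whether $\lambda_{L_{\mathrm{run},M}}\le\frac12\log D$.
\end{theorem}

Theorem~\ref{thm:undec} rests on a known undecidability theorem for probabilistic automata, recalled in Section~\ref{sec:undec}; the other two theorems are proved from scratch. Whether exact comparison is decidable for unary alphabets is not settled here.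

\section{Two sources of information}\label{sec:example}

A run carries information about the input and information about the nondeterministic choices. The following automaton has both, and its runs can be counted exactly.

\begin{example}\label{ex:sweep}
Let $\Sigma=\{0,1\}$, $Q=\{s,r_0,r_1,e,\ell_0,\ell_1,\ell_1',f\}$, with initial state $s$ and $F=\{f\}$. From each of $s,r_0,r_1$ the automaton goes on a letter $a$ to $r_a$ and moves right, and goes on $\dashv$ to $e$ and moves left. From each of $e,\ell_0,\ell_1,\ell_1'$ it goes on $0$ to $\ell_0$ and on $1$ to $\ell_1$ or $\ell_1'$, moving left; on $\vdash$ it goes to $s$ and moves right, or goes to $f$ and stays. So it sweeps the tape back and forth; its states display the input, and on the way back it makes a binary choice at each $1$. The accepting runs in $s\,r_0^*\,e\,\ell_0^*\,f$ are the words $s\,r_0^l\,e\,\ell_0^l\,f$ with $l\ge1$, so $L_{\mathrm{run},M}$ is not regular.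

On an input of length $l$ a round trip takes $2(l+1)$ transitions. If the input has $i$ ones, there are $2^{ik}$ accepting runs with $k$ round trips. The run determines the input, so the number of accepting runs with given $l$ and $k$ is $\sum_i\binom li2^{ik}=(1+2^k)^l$, and
\[
S_n=\sum_{k,l\ge1,\ 2k(l+1)=n}(1+2^k)^l .
\]
Since $1+2^k\le3^k$, each of the at most $n$ terms is at most $3^{n/2}$, and the term with $k=1$ is $3^{n/2-1}$. Hence $\lambda=\frac12\log3$.
\end{example}

The main idea of the proof is visible in the inequalities
\[
2^{kl}\le(1+2^k)^l\le2^l\cdot2^{kl}.
\]
The left side counts the runs on the best single input $1^l$. Passing from all inputs to the best one loses at most the factor $|\Sigma|^l=2^l$, that is $l$ bits, and these bits are spread over about $2kl$ transitions. For $k=1$ the loss is serious: the rate drops from $\frac12\log3$ to $\frac12$. But then every cell is visited only twice, and a finite automaton that moves once over the tape can keep track of both visits. For large $k$ no such automaton is at hand, but the loss is at most $\frac1{2k}$ bits per transition; we may fix the input, and a long computation on a fixed input is made of loops in a finite graph of configurations.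

These two regimes are the two terms of Theorem~\ref{thm:structure}, and neither can be dropped. In Example~\ref{ex:sweep} an input of length $l$ with $i$ ones has $\lambda_w=\frac{i}{2(l+1)}$, so $\sup_w\lambda_w=\frac12$, while the computations with $k=1$ repeat no configuration and give $\lambda_{(1)}=\frac12\log3$. In the other direction, take two states, both accepting, $\Sigma=\{a\}$, and the four transitions on $a$ from either state to either state with move $0$. Then $S_n=2^n$ and $\lambda_w=1$, while a computation that visits each of its two configurations at most $K$ times has fewer than $2K$ transitions, so $\lambda_{(K)}=0$.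

In a general computation some parts of the tape are visited often and others rarely, so the dichotomy has to be applied locally. Section~\ref{sec:windows} cuts the tape into windows of length $m$ and shows that label words can be counted window by window, up to an error that vanishes as $m\to\infty$. Section~\ref{sec:heavy} carries out the dichotomy and reduces $\lambda$ to two numbers, $v^K$ for bounded visits and $\mu$ for loops. Sections~\ref{sec:views} and~\ref{sec:ratios} express both numbers as maximal cycle ratios of finite graphs, and Section~\ref{sec:algorithm} assembles the algorithm.

\section{Windows and itineraries}\label{sec:windows}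

\subsection*{Normal form}

We want every filling of the tape, including the empty one, to be a legal input, and the start to be at the left end. Add two nonaccepting states $q_{\rm in},q_c$ and the transitions $(q_{\rm in},\vdash,q_c,+1)$ and $(q_c,a,q_0,0)$ for $a\in\Sigma$, all with one fixed label. Let the new automaton start in $q_{\rm in}$ at position $0$ and allow all $w\in\Sigma^*$. On the empty input it is stuck in $q_c$ on $\dashv$ and does not accept. On a nonempty input its accepting computations are the old ones preceded by two forced transitions with fixed labels, from two configurations that are never visited again. So all counts are shifted by $2$, and $\lambda$, $\lambda_w$, $\lambda_{(K)}$ are unchanged. Until the end of Section~\ref{sec:algorithm}, $M$ has this form and $Q$ denotes the enlarged state set.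

\subsection*{Layouts}

The letters in disjoint parts of the tape can be chosen independently, so one would like to write the number of label words as a product over parts of the tape. This needs to know which portion of the label word is produced in which part, and the label word does not tell. We therefore fix this information and count how many ways there are to fix it. If the parts were single cells we would fix the whole head motion, at a cost of a constant number of bits per transition, and the one-state automaton of the introduction shows that this is too much. With parts of length $m$ the cost turns out to be $O(\frac{\log m}{m})$ bits per transition.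

Fix an integer $m\ge4$. A \emph{shape} $\sigma$ is one of the following symbols, each with a length $|\sigma|$ and a set $U_\sigma$ of \emph{contents}:
\[
\begin{array}{lll}
\mathsf{first}_\ell\ (1\le\ell\le m): & |\sigma|=\ell, & U_\sigma={\vdash}\Sigma^{\ell-1},\\
\mathsf{mid}: & |\sigma|=m, & U_\sigma=\Sigma^m,\\
\mathsf{last}_\ell\ (1\le\ell\le m): & |\sigma|=\ell, & U_\sigma=\Sigma^{\ell-1}{\dashv},\\
\mathsf{only}_\ell\ (2\le\ell\le m): & |\sigma|=\ell, & U_\sigma={\vdash}\Sigma^{\ell-2}{\dashv}.
\end{array}
\]
Always $1\le|U_\sigma|\le|\Sigma|^m$; the lower bound uses $\Sigma\ne\emptyset$. A \emph{layout} is a sequence $\tau=(\sigma_1,\dots,\sigma_r)$ of the form $\mathsf{first}_\ell\,\mathsf{mid}^{\,r-2}\,\mathsf{last}_{\ell'}$ with $r\ge2$, or $\tau=(\mathsf{only}_\ell)$. Its places $1,\dots,r$ are the \emph{windows}. A \emph{content} of $\tau$ is a tuple $\mathbf u=(u_1,\dots,u_r)$ with $u_i\in U_{\sigma_i}$; the concatenation $u_1\cdots u_r$ is a tape $\vdash w\dashv$. Conversely, given $w$ and $j\in\{0,\dots,m-1\}$, cut the tape between positions $b-1$ and $b$ for every $b\equiv j\pmod m$ with $1\le b\le|w|+1$. Consecutive cuts are at distance $m$, the first piece and the last piece have length between $1$ and $m$, and a tape without a cut has length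 at most $m$. So the pieces form a content of a layout that depends only on $j$ and $|w|$. On a layout we write a configuration as $(i,x,q)$: window $i$, cell $x\in\{1,\dots,|\sigma_i|\}$ of that window, state $q$. A window has at most $m|Q|$ configurations.

\subsection*{Steps and itineraries}

Time is coarsened as well. Number the cell to the left of a window of shape $\sigma$ by $0$ and the cell to its right by $|\sigma|+1$. A \emph{step type} in shape $\sigma$ is a tuple $v=(x,q,d,y,q')$ with start cell $1\le x\le|\sigma|$, states $q,q'$, \emph{duration} $1\le d\le m$, and \emph{exit} $0\le y\le|\sigma|+1$. The exit is \emph{left} if $y=0$, \emph{right} if $y=|\sigma|+1$, and \emph{internal} otherwise; left exits are not allowed in $\mathsf{first}$ and $\mathsf{only}$ shapes, right exits are not allowed in $\mathsf{last}$ and $\mathsf{only}$ shapes. For $u\in U_\sigma$ let $W_u(v)\subseteq\Gamma^d$ be the set of label words of sequences of $d$ consecutive transitions that start in state $q$ at cell $x$, end in state $q'$ at cell $y$, and \emph{all read a cell of the window}, whose content is $u$. Only the last transition can leave the window, and it still reads a cell inside, so $W_u(v)$ depends on $u$ and $v$ alone.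

A \emph{step} on $\tau$ is a window $i$ together with a step type $v=(x,q,d,y,q')$ in shape $\sigma_i$. It \emph{departs in} window $i$, starts at $(i,x,q)$, and ends at $(i,y,q')$, $(i-1,|\sigma_{i-1}|,q')$ or $(i+1,1,q')$ according as its exit is internal, left or right. An \emph{itinerary} $\pi$ on $\tau$ is a sequence of steps, each starting where the previous one ends, from $(1,1,q_{\rm in})$ to a configuration with state in $F$. Its \emph{length} $|\pi|$ is the sum of the durations. A computation with $|\pi|$ transitions on a content of $\tau$ \emph{follows} $\pi$ if it splits into consecutive segments, one for each step, such that each segment has the duration, the start and the end of its step and reads only cells of the window in which the step departs. Such a computation is accepting. Segments with matching ends can be glued, so if step number $j$ departs in window $i(j)$ and has type $v_j$, then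
\begin{equation}\label{eq:fixed}
\begin{array}{l}
\text{the label words of the computations on $\mathbf u$ that follow $\pi$}\\
\text{are the words $z_1z_2\cdots$ with $z_j\in W_{u_{i(j)}}(v_j)$ for all $j$.}
\end{array}
\end{equation}
Let $\mathrm{Run}(\pi)$ be the set of label words of computations that follow $\pi$ on some content of $\tau$. If $v_1,\dots,v_k$ are the types of the steps departing in window $i$, in time order, put
\begin{equation}\label{eq:N}
N_i(\pi)=\Bigl|\bigcup_{u\in U_{\sigma_i}}W_u(v_1)\times\cdots\times W_u(v_k)\Bigr|,
\end{equation}
which is $1$ if $k=0$. The union of products expresses that all visits to a window see the same content.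

\begin{example}\label{ex:window}
Take the automaton of Example~\ref{ex:sweep} and a $\mathsf{mid}$ window crossed by $k$ steps from left to right ending in $r_0$ and $k$ steps from right to left ending in $\ell_0$, all of duration $m$. The end states force the first and the last letter of $u$ to be $0$. If $u$ has $i$ ones, the product in \eqref{eq:N} has $2^{ik}$ elements, and the products for different $u$ are disjoint. So $N_i=(1+2^k)^{m-2}$, and the largest single product is $2^{k(m-2)}$.
\end{example}

\begin{lemma}[product formula]\label{lem:product}
$|\mathrm{Run}(\pi)|=\prod_iN_i(\pi)$.
\end{lemma}

\begin{proof}
The durations are fixed by $\pi$, so a word of length $|\pi|$ splits in one way as $z_1z_2\cdots$ with $|z_j|$ the duration of step $j$. By \eqref{eq:fixed}, the word is in $\mathrm{Run}(\pi)$ if and only if some content $\mathbf u$ has $z_j\in W_{u_{i(j)}}(v_j)$ for all $j$. The components $u_i$ are chosen independently, so this holds if and only if, for each window $i$, the tuple of those $z_j$ with $i(j)=i$ lies in the union in \eqref{eq:N}.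
\end{proof}

Call $\pi$ \emph{feasible} if all $N_i(\pi)\ge1$, and then put $f_i(\pi)=\log N_i(\pi)\ge0$ and $f(\pi)=\sum_if_i(\pi)=\log|\mathrm{Run}(\pi)|$. Let $V(n)$ be the maximum of $f(\pi)$ over the feasible itineraries of length $n$ on all layouts, and $0$ if there are none; the maximum exists because $|\mathrm{Run}(\pi)|$ is an integer at most $|\Gamma|^n$. Put $v_m=\limsup_nV(n)/n$.

To count itineraries we use the binary entropy $H(p)=-p\log p-(1-p)\log(1-p)$ and the bound $\sum_{i\le pn}\binom ni\le2^{H(p)n}$ for $0<p\le\frac12$. The bound holds because $p^i(1-p)^{n-i}$ does not increase with $i$, so that $1\ge\sum_{i\le pn}\binom nip^i(1-p)^{n-i}\ge2^{-H(p)n}\sum_{i\le pn}\binom ni$.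

\begin{lemma}\label{lem:coarse}
Let $\eta_m=H(2/m)+\frac2m\log\bigl((m+2)|Q|\bigr)$. Then $v_m\le\lambda\le v_m+\eta_m$. Moreover $\eta_m\le2(4+\log|Q|)/\sqrt m$ for $m\ge16$.
\end{lemma}

\begin{proof}
The elements of $\mathrm{Run}(\pi)$ are label words of accepting computations with $|\pi|$ transitions. Hence $V(n)\le\log S_n$, both sides being $0$ if $S_n=0$, and $v_m\le\lambda$.

For the upper bound let $n\ge1$ with $S_n\ge1$, and take an accepting computation with $n$ transitions on an input $w$. It visits only positions at most $n$, so we may replace a longer $w$ by its prefix of length $n+1$ and assume $|w|\le n+1$. A transition crosses at most one border between adjacent cells, and the borders fall into $m$ classes according to $b\bmod m$. So for some $j$ at most $n/m$ transitions cross a border of class $j$. Cut the tape at these borders. Cut the computation in time after each crossing; this gives at most $n/m+1$ nonempty intervals, in each of which all transitions read one window. Cut each interval, of length $L$ say, into $\lceil L/m\rceil\le L/m+1$ pieces of length at most $m$. The pieces define a feasible itinerary of length $n$ with $k\le\frac nm+(\frac nm+1)$ steps, and the computation follows it.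

We count the itineraries obtained in this way. There are at most $m(n+2)$ pairs $(j,|w|)$, hence at most so many layouts. Given the layout and $k$, the itinerary is determined by the end times of its steps, the last of which is $n$, and by the exit and the end state of each step, since a step starts where the previous one ends. This leaves at most $\binom n{k-1}\bigl((m+2)|Q|\bigr)^k$ choices. As $k-1\le2n/m$ and $2/m\le\frac12$ (here $m\ge4$ is used), the entropy bound gives
\[
S_n\le m(n+2)\cdot2^{H(2/m)n}\cdot\bigl((m+2)|Q|\bigr)^{2n/m+1}\cdot2^{V(n)} .
\]
Taking logarithms, dividing by $n$ and letting $n\to\infty$ gives $\lambda\le v_m+\eta_m$.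

From $\ln\frac1{1-p}\le\frac p{1-p}$ we get $-(1-p)\log(1-p)\le p\log e\le2p$, so $H(2/m)\le\frac2m(\log m+1)$. With $\log(m+2)\le\log m+1$ this gives $\eta_m\le\frac2m(2\log m+2+\log|Q|)$. For $m\ge16$ we have $\log m\le\sqrt m$, since $t\ln2-2\ln t$ vanishes at $t=4$ and increases for $t\ge4$. Hence $\eta_m\le\frac2m(2\sqrt m+2+\log|Q|)\le2(4+\log|Q|)/\sqrt m$.
\end{proof}

\section{Heavy and light windows}\label{sec:heavy}

It remains to approximate $v_m$ for fixed $m$. The obstacle is that arbitrarily many steps may depart in a window, and $N_i$ depends on all of them jointly. We define the two quantities suggested by Section~\ref{sec:example} and show that their maximum is close to $v_m$.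

For $K\ge1$ let $V^K(n)$ be defined like $V(n)$, but using only itineraries with at most $K$ steps departing in each window, and let $v^K=\limsup_nV^K(n)/n$.

An itinerary $\pi$ on $\tau$ is \emph{feasible under} the content $\mathbf u$ if $W_{u_i}(v)\ne\emptyset$ for every window $i$ and every step of type $v$ departing in it. For such a step put $g_{\mathbf u}=\log|W_{u_i}(v)|\ge0$, and for a collection $X$ of steps let $g_{\mathbf u}(X)$ be the sum of these values. Unlike $f$, the function $g_{\mathbf u}$ is additive over steps. To compare the two, let $v_1,\dots,v_k$ be the types of the steps departing in window $i$, and call $u\in U_{\sigma_i}$ \emph{admissible} if all $W_u(v_j)$ are nonempty; admissible contents exist exactly when $N_i\ge1$. The union in \eqref{eq:N} contains each product, and has at most $|U_{\sigma_i}|\le|\Sigma|^m$ nonempty members. Therefore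
\begin{equation}\label{eq:sandwich}
\max_{u}\sum_{j=1}^k\log|W_u(v_j)|\ \le\ f_i(\pi)\ \le\ m\log|\Sigma|+\max_u\sum_{j=1}^k\log|W_u(v_j)|,
\end{equation}
with both maxima over admissible $u$. In Example~\ref{ex:window} the maximum is $k(m-2)$ and $f_i=(m-2)\log(1+2^k)$.

A \emph{loop} of an itinerary is a nonempty block $C$ of consecutive steps that ends at the configuration where it starts; $|C|\ge1$ is the sum of its durations. Removing a loop or repeating it yields again an itinerary, feasible under the same contents as before. Let
\[
\mu=\sup\frac{g_{\mathbf u}(C)}{|C|},
\]
over all layouts $\tau$, contents $\mathbf u$, itineraries $\pi$ on $\tau$ feasible under $\mathbf u$, and loops $C$ of $\pi$, with $\mu=0$ if there are none. Since $|W_u(v)|\le|\Gamma|^d$, we have $0\le\mu\le\log|\Gamma|$. Both $v^K$ and $\mu$ depend on $m$.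

\begin{lemma}\label{lem:reduction}
Let $\varepsilon>0$, let $T\ge1$ be an integer with $T\ge m\log|\Sigma|/\varepsilon$, and let $K=(2T-1)m|Q|$. Then
\[
\max(\mu,v^K)\le v_m\le\max(\mu,v^K)+\varepsilon .
\]
\end{lemma}

\begin{proof}
\emph{Lower bound.} We have $v^K\le v_m$ because $V^K\le V$. Let $\pi_1C\pi_2$ be feasible under $\mathbf u$, with $C$ a loop, and let $\pi^{(h)}=\pi_1C^h\pi_2$ for $h\ge1$. By \eqref{eq:fixed}, the computations on the single content $\mathbf u$ that follow $\pi^{(h)}$ have $2^{g_{\mathbf u}(\pi^{(h)})}\ge2^{hg_{\mathbf u}(C)}$ label words. So $f(\pi^{(h)})\ge hg_{\mathbf u}(C)$, while $|\pi^{(h)}|=|\pi_1|+h|C|+|\pi_2|$. Letting $h\to\infty$ gives $v_m\ge g_{\mathbf u}(C)/|C|$, and hence $v_m\ge\mu$.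

\emph{Upper bound: fixing the content.} Let $\pi$ be feasible of length $n$. Call a window \emph{heavy} if at least $T$ steps of $\pi$ depart in it, and \emph{light} otherwise; call a step heavy or light according to the window in which it departs. There are at most $n$ steps, so there are at most $n/T$ heavy windows. For a heavy window choose $u_i$ attaining the maximum in \eqref{eq:sandwich}, and for a light window choose any admissible $u_i$. Then $\pi$ is feasible under $\mathbf u=(u_i)$. Applying the right half of \eqref{eq:sandwich} to the heavy windows only, and using $\frac nT\,m\log|\Sigma|\le\varepsilon n$, we get
\begin{equation}\label{eq:upper1}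
f(\pi)\le\varepsilon n+\sum_{i\text{ light}}f_i(\pi)+g_{\mathbf u}(\text{heavy steps of }\pi).
\end{equation}

\emph{Removing loops.} The heavy part is now additive, so heavy steps can be removed at a known price. Light steps must stay: their contribution $f_i$ is not bounded by $g_{\mathbf u}$, as the case $k=1$ of Example~\ref{ex:window} shows. Keep $\mathbf u$ and the classification of windows fixed. As long as some block of consecutive heavy steps contains two steps with the same start configuration, delete the loop that begins with the first of them and ends just before the second. Every intermediate itinerary is feasible under $\mathbf u$, so each deleted loop $C$ satisfies $g_{\mathbf u}(C)\le\mu|C|$. Let $\pi'$ be the final itinerary and $n'=|\pi'|$. The deleted loops have total duration $n-n'$, so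
\[
g_{\mathbf u}(\text{heavy steps of }\pi)\le\mu(n-n')+g_{\mathbf u}(\text{heavy steps of }\pi').
\]
In a light window the list of steps is unchanged, so $f_i(\pi')=f_i(\pi)$. In the heavy windows the left half of \eqref{eq:sandwich}, applied to $\pi'$, shows that the sum of the $f_i(\pi')$ is at least $g_{\mathbf u}(\text{heavy steps of }\pi')$. With \eqref{eq:upper1} this gives
\begin{equation}\label{eq:upper2}
f(\pi)\le\varepsilon n+\mu(n-n')+f(\pi').
\end{equation}

\emph{At most $K$ steps of $\pi'$ depart in each window.} For a light window the number is at most $T-1\le K$. For a heavy window, the danger is that $\pi'$ returns to it many times with light steps in between, since only purely heavy loops were removed. Consider the maximal interval $J$ of consecutive heavy windows that contains it. Consecutive steps depart in windows whose indices differ by at most $1$. Hence a maximal block of consecutive heavy steps of $\pi'$ that meets $J$ stays in $J$, and unless it is the beginning of $\pi'$, it is immediately preceded by a light step departing in one of the at most two light windows adjacent to $J$. Different blocks are preceded by different steps, and these two windows have at most $2(T-1)$ steps. So at most $2T-1$ blocks lie in $J$. Within a block the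 start configurations are pairwise distinct, so at most $m|Q|$ steps of a block depart in a given window. The total is at most $(2T-1)m|Q|=K$.

\emph{Conclusion.} Let $\gamma>0$. By the definition of $v^K$ there is a constant $c$ with $V^K(t)\le(v^K+\gamma)t+c$ for all $t$. Then \eqref{eq:upper2} and $f(\pi')\le V^K(n')$ give
\[
f(\pi)\le\varepsilon n+\mu(n-n')+(v^K+\gamma)n'+c\le\bigl(\varepsilon+\gamma+\max(\mu,v^K)\bigr)n+c,
\]
with $c$ independent of $\pi$ and $n$. So $v_m\le\varepsilon+\gamma+\max(\mu,v^K)$ for every $\gamma>0$.
\end{proof}

\begin{remark}
The bound $2T-1$ is where the geometry of the tape enters: an interval of heavy windows, however long, can be entered only through its two neighbors, and these are light. If $|\Sigma|=1$, then $T=1$ is allowed for every $\varepsilon$, every step is heavy, and the lemma gives $v_m=\max(\mu,v^{m|Q|})$.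
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Each $\lambda_w$ and each $\lambda_{(K)}$ is the rate of a subset of the accepting computations, which gives ``$\ge$''. For ``$\le$'' let $\varepsilon>0$, choose $m$ with $\eta_m\le\varepsilon$, and take $K$ from Lemma~\ref{lem:reduction}. By Lemmas~\ref{lem:coarse} and~\ref{lem:reduction}, $\lambda\le2\varepsilon+\max(\mu,v^K)$.

The lower bound in the proof of Lemma~\ref{lem:reduction} counted label words of computations on one content $\mathbf u$, so it shows $g_{\mathbf u}(C)/|C|\le\lambda_w$ for the input $w$ spelled by $\mathbf u$; this $w$ is nonempty because it carries an accepting computation. Hence $\mu\le\sup_w\lambda_w$, also when there is no loop and $\mu=0$.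

Consider a computation that follows an itinerary with at most $K$ steps departing in each window. A visit to a configuration before the final time is the start of a transition that reads a cell of the configuration's window, and such a transition belongs to a step departing in that window. There are at most $Km$ of them, so every configuration is visited at most $Km+1$ times. Hence $v^K\le\lambda_{(Km+1)}$. Altogether $\lambda$ exceeds the right side of the theorem by at most $2\varepsilon$, for every $\varepsilon>0$.
\end{proof}

\section{Views}\label{sec:views}

To compute $v^K$ we describe an itinerary by what each window sees of it, and let a finite automaton read these descriptions from left to right. Neighboring descriptions must agree on the crossings of their common border. The point to be proved is that this local agreement forces the pieces to form one path, without stray cycles. The argument does not involve the sets $W_u(v)$, and we need it for two state sets, so we state it in general.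

Let $P$ be a finite set with an element $p_0$ and a subset $P_f$ not containing $p_0$. A \emph{move type} in shape $\sigma$ is a tuple $(x,p,d,y,p')$ as in the definition of a step type, but with $p,p'\in P$ and $0\le d\le m$. Moves on a layout and their start and end configurations are defined as for steps, and a \emph{$P$-path} is a sequence of consecutive moves from $(1,1,p_0)$ to a configuration with state in $P_f$. For $P=Q$, $p_0=q_{\rm in}$, $P_f=F$, the itineraries are the $P$-paths with positive durations.

We close every path by a \emph{halt} at its final configuration, so that every move has a successor. An \emph{item} in shape $\sigma$ is a move type or a halt $(x,p)$ with $p\in P_f$, together with an \emph{origin} in $\{\mathsf S,\mathsf I,\mathsf L,\mathsf R\}$, meant to say that the item is the start of the path, or that its predecessor departed inside the window, in the left neighbor, or in the right neighbor. A \emph{view} is a shape $\sigma$ with a finite, possibly empty list of items such that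
\begin{itemize}
\item[(V1)] an item with internal exit $y$ and end state $p'$ is not the last one, and the following item has origin $\mathsf I$ and starts at $(y,p')$;
\item[(V2)] an item of origin $\mathsf I$ is not the first one, and the preceding item has an internal exit;
\item[(V3)] an item of origin $\mathsf L$ starts at cell $1$, an item of origin $\mathsf R$ starts at cell $|\sigma|$, and an item of origin $\mathsf S$ starts at $(1,p_0)$ and occurs only in $\mathsf{first}$ and $\mathsf{only}$ shapes;
\item[(V4)] origin $\mathsf L$ does not occur in $\mathsf{first}$ and $\mathsf{only}$ shapes, and origin $\mathsf R$ does not occur in $\mathsf{last}$ and $\mathsf{only}$ shapes.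
\end{itemize}
A view has two \emph{border lists}. The list $\beta_R$ contains an \emph{origin entry} $(\leftarrow,p)$ for each item of origin $\mathsf R$ with start state $p$, and an \emph{exit entry} $(\to,p')$ for each item with a right exit into state $p'$. The list $\beta_L$ contains an origin entry $(\to,p)$ for each item of origin $\mathsf L$ with start state $p$, and an exit entry $(\leftarrow,p')$ for each item with a left exit into $p'$. The entries are in the order of their items, and for one item the origin entry comes before the exit entry. A word $\mathcal V_1\cdots\mathcal V_r$ of views is \emph{valid} if its shapes form a layout, $\beta_R(\mathcal V_i)=\beta_L(\mathcal V_{i+1})$ for $1\le i<r$, and altogether exactly one item has origin $\mathsf S$ and exactly one item is a halt.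

The \emph{word of views of a $P$-path} is obtained by appending the halt, giving each item its true origin, and listing for each window the items departing in it in the order of the path; see Figure~\ref{fig:view}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.4cm,y=0.62cm]
\draw (0,0.5) -- (0,-7.5);
\draw (6,0.5) -- (6,-7.5);
\draw[dashed] (2,0.5) -- (2,-7.5);
\draw[dashed] (4,0.5) -- (4,-7.5);
\node at (1,1) {window $1$};
\node at (3,1) {window $2$};
\node at (5,1) {window $3$};
\draw[->] (-0.4,0) -- (-0.4,-7) node[below] {time};
\draw[thick] (0.2,0) -- (2.2,-1) -- (3.6,-1.6) -- (3,-2) -- (4.2,-3) -- (5.3,-3.5) -- (3.8,-4) -- (1.8,-5) -- (0.9,-5.5) -- (2.2,-6) -- (3.2,-7);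
\fill (0.2,0) circle (2pt) (2.2,-1) circle (2pt) (3,-2) circle (2pt) (4.2,-3) circle (2pt) (3.8,-4) circle (2pt) (1.8,-5) circle (2pt) (2.2,-6) circle (2pt) (3.2,-7) circle (2pt);
\node at (1.2,-0.05) {$1$};
\node at (3.1,-0.9) {$2$};
\node at (3.3,-2.75) {$3$};
\node at (5.55,-3.5) {$4$};
\node at (2.8,-4.05) {$5$};
\node at (0.65,-5.5) {$6$};
\node at (2.95,-6.25) {$7$};
\node at (3.6,-7.05) {halt};
\end{tikzpicture}
\caption{A head trajectory over three windows, cut at the dots into seven steps. The view of window $2$ lists the steps that depart there, $2,3,5,7$, and the halt, with origins $\mathsf L,\mathsf I,\mathsf R,\mathsf L,\mathsf I$. Its left border list has directions $\to,\leftarrow,\to$ and its right border list has directions $\to,\leftarrow$.}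
\label{fig:view}
\end{figure}

\begin{lemma}[assembly]\label{lem:assembly}
The word of views of a $P$-path is valid, and every valid word is the word of views of a $P$-path.
\end{lemma}

The order in the border lists is essential. Let $\mathcal V_i$ have an item of origin $\mathsf R$ with start state $p$ and right exit into $p'$, and let $\mathcal V_{i+1}$ have an item of origin $\mathsf L$ with start state $p'$ and left exit into $p$. The two items form a cycle by themselves. They contribute the same two entries to the common border, but in the order $(\leftarrow,p),(\to,p')$ on one side and $(\to,p'),(\leftarrow,p)$ on the other.

\begin{proof}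
Take a $P$-path and number its items $1,2,\dots$ along the path. Conditions (V1)--(V4) restate how a move determines the start of its successor. If item $j$ leaves its window across the border between windows $i$ and $i+1$, call this a crossing at time $j+\frac12$. It produces an exit entry of item $j$ on one side and an origin entry of item $j+1$ on the other, both recording the direction and the start state of item $j+1$, and all entries arise in this way. The origin entry of an item $j$ has time $j-\frac12$ and its exit entry has time $j+\frac12$, so each border list is sorted by time. Thus $\beta_R(\mathcal V_i)$ and $\beta_L(\mathcal V_{i+1})$ both list the crossings of the common border in time order.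

Conversely, take a valid word. Define a successor $\mathrm{next}(e)$ for each item $e$ that is not the halt. If $e$ has an internal exit, it is the following item of the same view. If $e$ is in $\mathcal V_i$ and has a right exit, then $i<r$ because of the shape, and $e$ produces some entry, say the $j$-th, $(\to,p')$ of $\beta_R(\mathcal V_i)$; the $j$-th entry of $\beta_L(\mathcal V_{i+1})$ is also $(\to,p')$, so it is the origin entry of an item of origin $\mathsf L$, which starts at $(1,p')$ by (V3), and we let $\mathrm{next}(e)$ be that item. If $e$ has a left exit and produces the $j$-th entry $(\leftarrow,p')$ of $\beta_L(\mathcal V_i)$, then $\mathrm{next}(e)$ is the item of origin $\mathsf R$ producing the $j$-th entry of $\beta_R(\mathcal V_{i-1})$, which starts at $(|\sigma_{i-1}|,p')$. In each case $e$ ends where $\mathrm{next}(e)$ starts, and the origin of $\mathrm{next}(e)$ is the true one. By (V1) and (V2), $\mathrm{next}$ maps the items with internal exit bijectively onto the items of origin $\mathsf I$. By (V4), items of origin $\mathsf L$ occur only in views that have a left neighbor, so the equality of the lists makes $\mathrm{next}$ a bijection from the items with right exit onto those of origin $\mathsf L$, and in the same way from the items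 with left exit onto those of origin $\mathsf R$. Hence $\mathrm{next}$ is a bijection from the items other than the halt onto the items other than the $\mathsf S$-item. The items therefore form one path from the $\mathsf S$-item, which starts at $(1,1,p_0)$ by (V3), to the halt, and possibly some cycles.

To exclude cycles we construct a global time. Let $X_i$ consist of the items of $\mathcal V_i$ and the entries of its two border lists, ordered linearly by placing each origin entry just before its item and each exit entry just after its item. Identify the $j$-th entry of $\beta_R(\mathcal V_i)$ with the $j$-th entry of $\beta_L(\mathcal V_{i+1})$. Then $X_i\cap X_{i+1}$ is the set of entries of the common border, on which both orders are the order of the list, and $X_i\cap X_{i'}=\emptyset$ for $|i-i'|\ge2$. Two linear orders on finite sets $A$ and $B$ that agree on $A\cap B$ have a common extension to $A\cup B$: in each gap between consecutive common elements, and before the first and after the last, put first the elements of $A$ in that gap and then those of $B$. Apply this with $A=X_1\cup\dots\cup X_i$ and $B=X_{i+1}$, whose intersection is $X_i\cap X_{i+1}$, for $i=1,\dots,r-1$. The result is a linear order on $X_1\cup\dots\cup X_r$ extending all the given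 ones. In it $e<\mathrm{next}(e)$: for an internal exit both items are in one $X_i$, and otherwise the crossing entry lies above $e$ in one $X_i$ and below $\mathrm{next}(e)$ in the neighboring one. So there is no cycle, the path contains all items, and it visits them in increasing order. In particular it visits the items of each view in the order of the list, which means that the given word is the word of views of this path.
\end{proof}

\section{Cycle ratios}\label{sec:ratios}

\subsection*{Weighted graphs}

We use that a walk in a finite directed graph decomposes, as a multiset of edges, into a simple path with the same endpoints and simple cycles, and a closed walk into simple cycles: repeatedly remove a shortest closed subwalk.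

Let $\mathcal A$ be a finite directed graph with an initial vertex $a_0$ that has no incoming edge and a set of accepting vertices. Walks from $a_0$ to an accepting vertex are \emph{accepting}, and $\mathcal A$ is \emph{trim} if every vertex lies on an accepting walk. Each edge has a real weight $f\ge0$ and an integer time $t\ge0$, with $f=0$ whenever $t=0$; weight and time of a walk are the sums. Let $\rho(\mathcal A)$ be the maximum of $f(Z)/t(Z)$ over the simple cycles $Z$ with $t(Z)>0$, and $0$ if there is none. Every simple cycle, and hence every closed walk, satisfies $f\le\rho(\mathcal A)\,t$. Let $\mathcal A^+$ be obtained by adding a \emph{back edge} of weight and time $0$ from every accepting vertex to $a_0$.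

\begin{lemma}\label{lem:ratio}
Let $\mathcal A$ be trim.
\begin{itemize}
\item[(a)] If $B(n)$ is the largest weight of an accepting walk of time $n$, and $0$ if there is none, then $\limsup_nB(n)/n=\rho(\mathcal A)$.
\item[(b)] The supremum of $f/t$ over accepting walks of $\mathcal A$ with $t>0$, taken to be $0$ if there is none, equals $\rho(\mathcal A^+)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $Z$ be a simple cycle of $\mathcal A$ with $t(Z)>0$. By trimness some accepting walk, of time $t_0$ say, passes through a vertex of $Z$. Inserting $h$ copies of $Z$ gives accepting walks of time $t_0+ht(Z)$ and weight $hf(Z)+O(1)$, whose ratios tend to $f(Z)/t(Z)$.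

(a) This gives ``$\ge$'', which is trivial if $\rho(\mathcal A)=0$. An accepting walk of time $n$ decomposes into a simple path, whose weight is at most the sum $c$ of all edge weights, and simple cycles of total time at most $n$. So $B(n)\le\rho(\mathcal A)n+c$.

(b) An accepting walk followed by a back edge is a closed walk of $\mathcal A^+$ with the same weight and time, so $f\le\rho(\mathcal A^+)t$. Conversely let $Z$ be a simple cycle of $\mathcal A^+$ with $t(Z)>0$. If $Z$ has no back edge, the first paragraph gives accepting walks with ratios tending to that of $Z$. Otherwise $Z$ passes once through $a_0$, so it has exactly one back edge, and deleting it leaves an accepting walk of $\mathcal A$ with the ratio of $Z$.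
\end{proof}

Valid words over a finite set $\mathcal W$ of views are the accepting walks of a finite graph $\mathcal A(\mathcal W)$. Its vertices are $a_0$ and the triples $(\mathcal V,\alpha,\beta)$ with $\mathcal V\in\mathcal W$ and $\alpha,\beta\in\{0,1\}$, which record the last view read and the numbers of $\mathsf S$-items and halts seen so far. There is an edge from $a_0$ to $(\mathcal V,\alpha,\beta)$ if $\mathcal V$ has a $\mathsf{first}$ or $\mathsf{only}$ shape, $\alpha$ items of origin $\mathsf S$ and $\beta$ halts. There is an edge from $(\mathcal V,\alpha,\beta)$ to $(\mathcal V',\alpha',\beta')$ if $\mathcal V$ is $\mathsf{first}$ or $\mathsf{mid}$, $\mathcal V'$ is $\mathsf{mid}$ or $\mathsf{last}$, $\beta_R(\mathcal V)=\beta_L(\mathcal V')$, and $\mathcal V'$ has $\alpha'-\alpha$ items of origin $\mathsf S$ and $\beta'-\beta$ halts. The accepting vertices are the $(\mathcal V,1,1)$ with $\mathcal V$ of $\mathsf{last}$ or $\mathsf{only}$ shape. We delete the vertices that lie on no accepting walk; if nothing is left, all ratios below are $0$. When views carry a weight and a time, an edge gets the weight and time of the view it enters. The construction is the same when views carry extra data that validity ignores.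

\subsection*{Bounded visits}

Take $P=Q$, $p_0=q_{\rm in}$, $P_f=F$. For a view $\mathcal V$ whose moves have positive durations, define $N(\mathcal V)$ by \eqref{eq:N} from its shape and its list of step types, ignoring halts. Let $\mathcal W_K$ be the finite set of such views with at most $K$ moves, at most one halt, and $N(\mathcal V)\ge1$. Give $\mathcal V\in\mathcal W_K$ the weight $\log N(\mathcal V)$ and, as time, the sum of its durations. A view of time $0$ has no moves, so its weight is $0$.

\begin{lemma}\label{lem:vK}
$v^K=\rho(\mathcal A(\mathcal W_K))$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:assembly}, the valid words over $\mathcal W_K$ are the words of views of the feasible itineraries $\pi$ with at most $K$ steps departing in each window. The $i$-th view lists the steps departing in window $i$, so $N(\mathcal V_i)=N_i(\pi)$; the word has weight $f(\pi)$ and time $|\pi|$. Thus $V^K(n)$ is the function $B(n)$ of Lemma~\ref{lem:ratio}(a).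
\end{proof}

\subsection*{Loops}

The supremum defining $\mu$ ranges over loops of arbitrary length on tapes of arbitrary length. The first step is to bound the number of visits.

\begin{lemma}\label{lem:simple}
The supremum defining $\mu$ does not change if it is restricted to loops $C$ in itineraries $\pi_1C\pi_2$ with at most $3m|Q|$ steps departing in each window.
\end{lemma}

\begin{proof}
Fix $\tau$ and $\mathbf u$, and consider the finite directed graph whose vertices are the configurations on $\tau$ and whose edges are the steps with $W_{u_i}(v)\ne\emptyset$. The itineraries feasible under $\mathbf u$ are the walks from $(1,1,q_{\rm in})$ to a configuration with state in $F$. A loop $C$ of such a walk is a closed walk and decomposes into simple cycles, all of positive duration. As $g_{\mathbf u}$ and the duration are additive, one of them, $C'$, has $g_{\mathbf u}(C')/|C'|\ge g_{\mathbf u}(C)/|C|$. The configuration $\gamma$ at which we let $C'$ start lies on $C$, so it is reachable from $(1,1,q_{\rm in})$ and reaches a configuration with state in $F$. Let $\pi_1$ and $\pi_2$ be simple paths, possibly empty, that witness this. In each of $\pi_1,C',\pi_2$ the start configurations of the steps are pairwise distinct, so at most $m|Q|$ steps of each depart in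 a given window.
\end{proof}

The views must now record the content, to evaluate $g_{\mathbf u}$, and tell which steps belong to $C$, since $\pi_1$ and $\pi_2$ only certify that the loop can be reached and left and must not be counted. They must also check that $C$ ends where it starts. We put a phase into the state and change the phase by moves of duration $0$; the check is then local to one window.

Take $P=Q\times\{1,2,3\}$, $p_0=(q_{\rm in},1)$, $P_f=F\times\{3\}$. A \emph{phased step} is a move type $(x,(q,a),d,y,(q',a))$ with $d\ge1$; it has phase $a$ and underlying step type $v=(x,q,d,y,q')$. A \emph{switch} at $(x,q)$ is a move type $(x,(q,a),0,x,(q,a+1))$ with $a\in\{1,2\}$. Let $\mathcal W'$ be the finite set of pairs $(\mathcal V,u)$, where $\mathcal V$ is a view over $P$ of shape $\sigma$ and $u\in U_\sigma$, such that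
\begin{itemize}
\item[(E1)] every move of $\mathcal V$ is a phased step or a switch, and there are at most $3m|Q|$ phased steps and at most one halt;
\item[(E2)] $W_u(v)\ne\emptyset$ for the underlying type $v$ of every phased step;
\item[(E3)] $\mathcal V$ has either no switch or exactly two, one from phase $1$ to $2$ and one from phase $2$ to $3$, at the same $(x,q)$.
\end{itemize}
The weight of $(\mathcal V,u)$ is the sum of $\log|W_u(v)|$, and its time the sum of the durations, both over the phased steps of phase $2$ only. Time $0$ implies weight $0$.

\begin{lemma}\label{lem:mu}
$\mu=\rho(\mathcal A(\mathcal W')^+)$.
\end{lemma}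

\begin{proof}
By Lemma~\ref{lem:ratio}(b) it suffices to show that $\mu$ equals the supremum $\mu'$ of weight over time among valid words over $\mathcal W'$ of positive time.

Let $\pi_1C\pi_2$ be feasible under $\mathbf u$ and as in Lemma~\ref{lem:simple}, and let $(i,x,q)$ be the configuration where $C$ starts and ends. Give the steps of $\pi_1,C,\pi_2$ the phases $1,2,3$ and insert the two switches at $(x,q)$ in window $i$, before and after $C$. This is a $P$-path. Its word of views is valid by Lemma~\ref{lem:assembly}, and the views together with the $u_i$ satisfy (E1)--(E3). The word has weight $g_{\mathbf u}(C)$ and time $|C|>0$. Hence $\mu\le\mu'$.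

Conversely, take a valid word over $\mathcal W'$ of positive time, with contents $\mathbf u$. By Lemma~\ref{lem:assembly} it comes from a $P$-path. Along the path the phase starts at $1$, ends at $3$, is kept by phased steps and raised by one by switches. So there is exactly one switch of each kind, and by (E3) both are in the same window $i$ at the same $(x,q)$. Deleting the switches and forgetting the phases leaves an itinerary $\pi_1C\pi_2$, feasible under $\mathbf u$ by (E2), in which the block $C$ of steps of phase $2$ starts and ends at $(i,x,q)$. The word has weight $g_{\mathbf u}(C)$ and time $|C|>0$, so $C$ is a loop and the ratio is at most $\mu$. Hence $\mu'\le\mu$.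
\end{proof}

The two kinds of cycles in $\mathcal A(\mathcal W')^+$ have a meaning. A cycle through a back edge is one loop on one tape. A cycle without a back edge stands for a family of loops on longer and longer tapes, such as the round trips on $1^l$ in Example~\ref{ex:sweep}.

\section{The algorithm}\label{sec:algorithm}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Bring $M$ into normal form. Replace $\varepsilon$ by $1$ if $\varepsilon>1$, and otherwise by the power of $2$ in $(\varepsilon/2,\varepsilon]$; then $1/\varepsilon$ is an integer and has at most doubled. Put
\[
m=\bigl(8(4+\lceil\log|Q|\rceil)/\varepsilon\bigr)^2,\qquad T=1+4m\lceil\log|\Sigma|\rceil/\varepsilon,\qquad K=(2T-1)m|Q| .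
\]
Then $m\ge16$ and $\eta_m\le\varepsilon/4$ by Lemma~\ref{lem:coarse}, and Lemma~\ref{lem:reduction} applies with $\varepsilon/4$ in place of $\varepsilon$. Hence
\[
\max(\mu,v^K)\le v_m\le\lambda\le v_m+\tfrac\varepsilon4\le\max(\mu,v^K)+\tfrac\varepsilon2 .
\]
So a rational within $\varepsilon/4$ of $\max(\mu,v^K)$ is within $3\varepsilon/4$ of $\lambda$. By Lemmas~\ref{lem:vK} and~\ref{lem:mu} it suffices to approximate $\rho(\mathcal A(\mathcal W_K))$ and $\rho(\mathcal A(\mathcal W')^+)$ within $\varepsilon/4$. We do this in time $2^{\rm poly}$, where poly means polynomial in $|Q|,|\Sigma|,|\Gamma|,1/\varepsilon$.

\emph{The graphs.} The numbers $m,T,K$ are poly. An item is given by an origin, two cells, two states and a duration, so there are poly many items. A view in $\mathcal W_K$ has at most $K+1$ items, a view in $\mathcal W'$ has at most $3m|Q|+3$ items and one of at most $|\Sigma|^m$ contents. So both graphs have size $2^{\rm poly}$. Membership of $z=z_1\cdots z_d$ in $W_u(v)$, for $v=(x,q,d,y,q')$, is tested by subset simulation: put $D_0=\{(x,q)\}$, let $D_j$ be the set of pairs (cell, state) reached by one transition with label $z_j$ from an element of $D_{j-1}$ whose cell is in the window, and check whether $(y,q')\in D_d$. Then $|W_u(v)|$ is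 found by running through $\Gamma^d$, and $N(\mathcal V)$ by running through at most $|\Gamma|^{Km}$ tuples of words and $|\Sigma|^m$ contents.

\emph{Rounding.} Let $b=16/\varepsilon$. Replace each $\log N$, for $N=N(\mathcal V)$ or $N=|W_u(v)|$, by $\lfloor b\log N\rfloor/b$. This number is nonnegative, within $\varepsilon/16$ of $\log N$, equal to $0$ for $N=1$, and computable exactly, since $\lfloor b\log N\rfloor+1$ is the number of binary digits of $N^b$, which is poly. A logarithm that is changed belongs to a view, respectively a step, of time at least $1$. So the weight of a cycle of time $t$ changes by at most $t\varepsilon/16$, and each maximal cycle ratio changes by at most $\varepsilon/16$.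

\emph{Bisection.} Let $\tilde\rho$ be the maximal cycle ratio after rounding. A view or step of time $t$ has weight at most $t\log|\Gamma|$, so $0\le\tilde\rho\le\log|\Gamma|$. For rational $r\ge0$ we have $\tilde\rho>r$ if and only if some cycle has $rt-f<0$, because cycles with $t=0$ have $f=0$. The Bellman--Ford algorithm decides whether a directed graph with rational edge weights, here $rt-f$, has a cycle of negative total weight, in time polynomial in the size of the graph and the weights. Bisection on $[0,\lceil\log|\Gamma|\rceil]$ locates $\tilde\rho$ within $\varepsilon/16$ in poly many rounds. The total error is at most $\varepsilon/8$.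

Of $\Sigma$ we used only that it is finite and nonempty, so the algorithm covers all 2NFAs and in particular the unary ones.
\end{proof}

\section{Exact comparison is undecidable}\label{sec:undec}

A \emph{probabilistic automaton} consists of states $1,\dots,s$, a set $Y$ of final states, and for each letter $a$ of a finite nonempty alphabet $\Sigma$ a rational $s\times s$ matrix $A_a$ with nonnegative entries and row sums $1$. For $w=a_1\cdots a_l$ let $A_w=A_{a_1}\cdots A_{a_l}$ and $p(w)=\sum_{j\in Y}(A_w)_{1j}$, the probability of ending in $Y$ when $w$ is read from state $1$. We use the following known theorem \cite{Paz}, see also \cite{MHC,GO}: it is undecidable, given a probabilistic automaton, whether some word $w$ has $p(w)>\frac12$. The empty word can be tested directly, so the problem remains undecidable for $w\in\Sigma^+$.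

The reduction replaces probabilities by numbers of nondeterministic choices. If $DA_a$ is integral, a pass over $w$ that offers $(DA_a)_{ij}$ ways to go from $i$ to $j$ on $a$ can reach $Y$ in $D^{|w|}p(w)$ ways. A further factor $2D$ at the right end makes a tour over the tape and back, of $2(|w|+1)$ transitions, possible in $2p(w)D^{|w|+1}$ ways. Repeating the tour on the same input gives a rate above $\frac12\log D$ exactly when $p(w)>\frac12$. One more source of runs must be neutralized, namely the choice of $w$, which may contribute a factor up to $|\Sigma|^{|w|}$. We pay for it with idle tours at the beginning, which take time and offer no choice.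

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Given a probabilistic automaton, choose $D\ge2$ such that all $B_a=DA_a$ are integral, and $R\ge1$ with $|\Sigma|\le D^R$. The entries of $B_a$ lie in $\{0,\dots,D\}$. Define a 2NFA $M$ over $\Sigma$ with initial state $q_0$, $F=\{\mathsf{acc}\}$, and the following transitions, where $a$ ranges over $\Sigma$.
\[
\begin{array}{lllcl}
\text{from} & \text{on} & \text{to} & \text{move} & \text{for}\\ \hline
q_0 & a & \mathsf{back}_0 & -1 & \\
\mathsf{back}_c & \vdash & \mathsf{go}_{c+1} & +1 & 0\le c<R\\
\mathsf{go}_c & a & \mathsf{go}_c & +1 & 1\le c\le R\\
\mathsf{go}_c & \dashv & \mathsf{back}_c & -1 & 1\le c\le R\\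
\mathsf{back}_c & a & \mathsf{back}_c & -1 & 1\le c\le R\\
\mathsf{back}_R,\ \mathsf{ret} & \vdash & (1,1) & +1 & \\
\mathsf{back}_R,\ \mathsf{ret} & \vdash & \mathsf{acc} & 0 & \\
(i,e) & a & (j,e') & +1 & 1\le i,j\le s,\ 1\le e\le D,\ 1\le e'\le(B_a)_{ij}\\
(j,e) & \dashv & \mathsf{turn}_{e'} & -1 & j\in Y,\ 1\le e\le D,\ 1\le e'\le2D\\
\mathsf{turn}_{e'},\ \mathsf{ret} & a & \mathsf{ret} & -1 & 1\le e'\le2D
\end{array}
\]
Let $|w|=l\ge1$. An accepting computation on $w$ consists of one transition to $\vdash$, then $R$ deterministic idle tours from $\vdash$ to $\dashv$ and back, then $k\ge0$ productive tours, each starting with the transition into $(1,1)$, and finally one transition into $\mathsf{acc}$. Each tour has $2(l+1)$ transitions, so the computation has $n=2+2(R+k)(l+1)$ transitions. The move of a transition is determined by the current state, the symbol read and the next state, so different computations on the same $w$ have different runs. In a productive tour, the number of ways to read $w=a_1\cdots a_l$ from $(1,1)$ and arrive on $\dashv$ in a state with first component $j$ is $(B_{a_1}\cdots B_{a_l})_{1j}=D^l(A_w)_{1j}$, because the second component of the current state does not affect the available transitions. The tour continues only if $j\in Y$,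 then in $2D$ ways, and the return is deterministic. So a productive tour can be performed in $2p(w)D^{l+1}$ ways, and for given $w$ and $k$ there are exactly $(2p(w)D^{l+1})^k$ accepting runs.

Suppose $p(w)\le\frac12$ for all $w\in\Sigma^+$. For given $l$ and $k$ the number of accepting runs is at most
\[
|\Sigma|^lD^{k(l+1)}\le D^{(R+k)(l+1)}=D^{(n-2)/2}.
\]
For given $n$ the value of $l\le n$ determines $k$, so there are at most $nD^{n/2}$ accepting runs with $n$ transitions, and $\lambda_{L_{\mathrm{run},M}}\le\frac12\log D$.

Suppose $p(w)>\frac12$ for some $w$ with $|w|=l\ge1$. Letting $k\to\infty$ on this $w$ gives
\[
\lambda_{L_{\mathrm{run},M}}\ge\lim_{k\to\infty}\frac{k\log\bigl(2p(w)D^{l+1}\bigr)}{2+2(R+k)(l+1)}=\tfrac12\log D+\frac{\log(2p(w))}{2(l+1)}>\tfrac12\log D .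
\]
An algorithm deciding $\lambda_{L_{\mathrm{run},M}}\le\frac12\log D$ would therefore decide whether some $w\in\Sigma^+$ has $p(w)>\frac12$.
\end{proof}

\begin{remark}
If $\lambda_{L_{\mathrm{run},M}}>\frac12\log D$, then running the algorithm of Theorem~\ref{thm:main} with $\varepsilon=1,\frac12,\frac14,\dots$ eventually confirms it. So Theorem~\ref{thm:undec} says that no procedure confirms the inequality $\le$ in all cases where it holds. The reduction uses the alphabet of the probabilistic automaton as the input alphabet of $M$, which is why it gives nothing for unary 2NFAs.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ECC}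
\emph{Emergence, Complexity and Computation ECC},
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-09039-9.pdf},
doi:10.1007/978-3-319-09039-9.

\bibitem{GO}
H. Gimbert, Y. Oualhadj, ICALP 2010.

\bibitem{MHC}
O. Madani, S. Hanks, A. Condon, \emph{Artificial Intelligence} 147, 2003.

\bibitem{Paz}
A. Paz, \emph{Introduction to Probabilistic Automata}, 1971.

\end{thebibliography}
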